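\title{Noetherian rings whose finitistic dimension is less than their Krull dimension}

\begin{abstract}
For every $r\ge 3$ we construct a left and right Noetherian ring whose left and right big finitistic dimensions equal $2$ and whose left and right Krull dimensions equal $r$. Thus the finitistic dimension of a Noetherian ring can be less than its Krull dimension, by any amount. The ring is a trivial extension of a quantum affine space over $\mathbb Q$ with multiplicatively independent parameters. Over this ring every module of finite flat dimension has flat dimension at most $1$. We also show that every pair of integers $r\ge d\ge 2$ occurs as Krull dimension and finitistic dimension of a Noetherian ring, and that a Noetherian ring of left finitistic dimension $0$ is Artinian.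
\end{abstract}

\section{Introduction}

\subsection{The question}
Rings have an identity element, and \emph{Noetherian} means left and right Noetherian. For a module $L$ over a ring $R$ we write $\operatorname{pd}_R L$ and $\operatorname{fd}_R L$ for its projective and flat dimension. The \emph{(big) left finitistic dimension} of $R$ is
\[
\operatorname{lFPD}(R)=\sup\{\operatorname{pd}_R L : L \text{ a left $R$-module with } \operatorname{pd}_R L<\infty\},
\]
where $L$ need not be finitely generated. Right modules give $\operatorname{rFPD}(R)$, and for commutative $R$ we write $\operatorname{FPD}(R)$. If the global dimension of $R$ is finite, the finitistic dimension equals it. If not, the finitistic dimension still measures how long a projective resolution must be when it stops at all. Over $k[t]/(t^2)$, with $k$ a field, the module $k$ has infinite projective dimension; but projective modules are injective, so every finite projective resolution splits and $\operatorname{FPD}=0$.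

The \emph{Gabriel--Rentschler Krull dimension} of a module $X$ is defined by induction. Put $\operatorname{Kdim}0=-1$, and say that $\operatorname{Kdim}X\le n$ if in every descending chain $X_0\supseteq X_1\supseteq\cdots$ of submodules all but finitely many factors have $\operatorname{Kdim}(X_i/X_{i+1})\le n-1$. (The induction continues through the ordinals; we meet only finite values.) So $\operatorname{Kdim}X=0$ means that $X$ is nonzero and Artinian, and in general $\operatorname{Kdim}X$ measures how far $X$ is from being Artinian. The left and right Krull dimensions of $R$ are those of the modules ${}_RR$ and $R_R$. For a commutative Noetherian ring this is the usual Krull dimension.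

One invariant is homological and the other depends only on a lattice of one-sided ideals, but they are closely related. The following facts are recorded in \cite{FD}.
\begin{itemize}
\item If $R$ is commutative Noetherian, then $\operatorname{FPD}(R)=\operatorname{Kdim}(R)$ (Bass; Raynaud--Gruson).
\item If $R$ is a Noetherian Azumaya algebra, then $\operatorname{rFPD}(R)=\operatorname{lFPD}(R)=\operatorname{Kdim}(R)$.
\item If $R$ is a prime Noetherian Jacobson PI ring, then $\operatorname{Kdim}(R)\le\operatorname{lFPD}(R)$.
\item If $R$ is a semiprime Noetherian PI ring, then $\operatorname{Kdim}(R)\le\min\{\operatorname{lFPD}(R),\operatorname{rFPD}(R)\}+1$.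
\end{itemize}
It matters here that all modules are allowed. Let $A=k[[x,\eta]]/(x\eta,\eta^2)$, a local ring of Krull dimension $1$ with maximal ideal $\mathfrak m$. In a minimal free resolution of length $n\ge1$ of a finitely generated module, the last term $F_n\ne0$ would embed in $\mathfrak mF_{n-1}$, which is killed by $\eta$. So finitely generated modules of finite projective dimension are free, and the supremum over them (the invariant $\operatorname{lfPD}$, which is not the subject of this paper) is $0$. The equality $\operatorname{FPD}(A)=1$ is restored by $A[x^{-1}]=k((x))$: it has projective dimension at most $1$ by Lemma~\ref{lem:telescope} below, and it is not projective, because $x$ acts on it surjectively while $\bigcap_n x^nA=0$.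

All of this suggests that large modules always detect the Krull dimension, and that $\operatorname{Kdim}(R)\le\operatorname{lFPD}(R)$ might hold in general. The following question is stated as open in \cite{FD}.
\begin{quote}
\emph{Is there a Noetherian ring $R$ with $\operatorname{lFPD}(R)<\operatorname{Kdim}(R)$?}
\end{quote}
We show that there is.

\subsection{The results}
Let $k=\mathbb Q$, let $r\ge1$, and write $[r]=\{1,\dots,r\}$. Choose $q_{ij}\in k^*$ $(1\le i<j\le r)$ that are \emph{multiplicatively independent}: if $\prod_{i<j}q_{ij}^{\,n_{ij}}=1$ with $n_{ij}\in\mathbb Z$, then all $n_{ij}=0$. Distinct primes will do. Put $q_{ii}=1$ and $q_{ji}=q_{ij}^{-1}$, and let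
\[
B=k\langle x_1,\dots,x_r\rangle/(x_ix_j-q_{ij}x_jx_i)
\]
be the quantum affine space with these parameters. For $S\subseteq[r]$ let $B_S=B/(x_i:i\in S)$, so that $B_\emptyset=B$ and $B_{[r]}=k$. Let $M$ be the $B$-$B$-bimodule $\bigoplus_{S\ne\emptyset}B_S$, and let
\[
R_r=B\ltimes M,\qquad (b,m)(b',m')=(bb',\,bm'+mb'),
\]
be the trivial extension: the ring with additive group $B\oplus M$ and this product. Then $M$ is an ideal, $M^2=0$, and $R_r/M=B$.

\begin{theorem}\label{thm:main}
Let $r\ge1$ and $R=R_r$.
\begin{enumerate}
\item[(a)] $R$ is Noetherian, and its left and right Krull dimensions equal $r$.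
\item[(b)] Every left or right $R$-module of finite flat dimension has flat dimension at most $1$.
\item[(c)] $\operatorname{lFPD}(R)\le2$ and $\operatorname{rFPD}(R)\le2$. If $r\ge2$, then $\operatorname{lFPD}(R)=\operatorname{rFPD}(R)=2$.
\end{enumerate}
In particular, $\operatorname{lFPD}(R)=2<r=\operatorname{Kdim}(R)$ for $r\ge3$.
\end{theorem}

The smallest example has $r=3$ and, say, $q_{12}=2$, $q_{13}=3$, $q_{23}=5$.

\begin{theorem}\label{thm:pairs}
\begin{enumerate}
\item[(a)] For all integers $r\ge d\ge2$ there is a Noetherian ring with $\operatorname{lFPD}=\operatorname{rFPD}=d$ and with left and right Krull dimension $r$.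
\item[(b)] If $R\ne0$ is a Noetherian ring with $\operatorname{lFPD}(R)=0$, then $R$ is left and right Artinian, so $\operatorname{Kdim}(R)=0$.
\end{enumerate}
\end{theorem}

Thus among Noetherian rings with a fixed finite value $d\ge2$ of $\operatorname{lFPD}$ the Krull dimension is unbounded. We do not determine whether $\operatorname{lFPD}(R)=1$ is compatible with $\operatorname{Kdim}(R)\ge2$.

\subsection{The idea}
Think of $B$ as the coordinate ring of an affine $r$-space cut into $2^r$ strata, one for each $S\subseteq[r]$: on the stratum $S$ the $x_i$ with $i\in S$ vanish and the others are invertible. The ring of this stratum is the quantum torus $P_S$, obtained from $B_S$ by inverting its variables. The Krull dimension $r$ comes from the chain of ideals $0\subset(x_1)\subset(x_1,x_2)\subset\cdots$, which runs \emph{across} the strata. Long projective resolutions over a polynomial ring have two sources, and the construction removes them one at a time while leaving this chain alone.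

\emph{Inside a stratum.} A point of a commutative torus of rank $s$ is a module of projective dimension $s$. With independent parameters there are no such points when $s\ge2$, and finitely generated modules over $P_S$ have projective dimension at most $1$ (Section~\ref{sec:tori}).

\emph{Across the strata.} The module $k=B_{[r]}$ still has projective dimension $r$ over $B$ (Proposition~\ref{prop:Bfails}). The ideal $M$ plays the part of $\eta$ in the ring $A$ above, for all strata at once. It forces $\operatorname{Tor}^R_j(B_S,L)=0$ for all $S$ and all $j\ge1$ as soon as $L$ has finite flat dimension. Filtering a test module by the strata then gives $\operatorname{fd}L\le1$ (Section~\ref{sec:flat}). Since there are finitely many strata, $M$ is finitely generated and $R$ is Noetherian.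

We work with flat dimension because $L$ is arbitrary and Tor, unlike Ext, commutes with direct limits. Returning to projective dimension costs $1$, because $R$ is countable (Section~\ref{sec:countable}), and this loss is real (Section~\ref{sec:lower}).

\section{The rings $B$ and $R$}\label{sec:rings}

Nothing in this section uses the independence of the parameters; the $q_{ij}$ may be any elements of $k^*$. We fix $r$ and write $R=R_r$. We regard $B$-modules as $R$-modules through $R\to R/M=B$, and we regard $B$ as a subring of $R$ through $b\mapsto(b,0)$.

For a ring $A$ with an automorphism $\sigma$, the \emph{skew polynomial ring} $A[x;\sigma]$ is the free left $A$-module on $1,x,x^2,\dots$ with $xa=\sigma(a)x$; allowing all integer powers of $x$ gives the \emph{skew Laurent ring} $A[x^{\pm1};\sigma]$. If $A$ is a Noetherian domain, then so are both rings (see \cite[1.4]{MR} for the Laurent case). For Noetherian $A$ one has, on each side,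
\begin{equation}\label{eq:skew}
\operatorname{Kdim}A[x;\sigma]\le\operatorname{Kdim}A+1,\qquad \operatorname{gldim}A[x^{\pm1};\sigma]\le\operatorname{gldim}A+1;
\end{equation}
see \cite[6.5]{MR} and \cite[7.5]{MR}.

The ring $B$ is the iterated extension $k[x_1][x_2;\sigma_2]\cdots[x_r;\sigma_r]$ with $\sigma_j(x_i)=q_{ji}x_i$ for $i<j$. So $B$ is a Noetherian domain, and the ordered monomials $x_1^{w_1}\cdots x_r^{w_r}$ form a $k$-basis. A product of two monomials is a nonzero scalar times a monomial. Hence every monomial $y$ is \emph{normal}, meaning $yB=By$, and the ideal $(x_i:i\in S)$ is spanned by the monomials that involve some $x_i$ with $i\in S$. It follows that $B_S$ is the quantum affine space on the variables $x_i$, $i\notin S$, and that $B_S/x_iB_S=B_S/B_Sx_i=B_{S\cup\{i\}}$ for $i\notin S$. Put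
\[
z=x_1x_2\cdots x_r .
\]
Since $z$ lies in each ideal $(x_i)$, it maps to $0$ in $B_S$ for $S\ne\emptyset$, so $zM=Mz=0$.

The opposite ring $B^{\mathrm{op}}$ is the quantum affine space with parameters $q_{ij}^{-1}$, which are independent if the $q_{ij}$ are, and $R^{\mathrm{op}}$ is the ring built from $B^{\mathrm{op}}$ in the same way. \emph{It therefore suffices to prove each statement about $R$ on one side.}

\begin{proposition}\label{prop:Kdim}
The rings $B$ and $R$ are countable and Noetherian, with left and right Krull dimension $r$.
\end{proposition}

\begin{proof}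
Both rings have a countable basis over $\mathbb Q$. Consider the exact sequence $0\to M\to R\to B\to0$ of right $R$-modules. Its end terms are killed by $M$, so their $R$-submodules are their $B$-submodules. Both are finitely generated over $B$, so $R_R$ is Noetherian.

We show $\operatorname{Kdim}B=r$ by induction on $r$, starting from $\operatorname{Kdim}k=0$. The bound $\operatorname{Kdim}B\le r$ is \eqref{eq:skew}. In the chain $B\supset x_1B\supset x_1^2B\supset\cdots$, left multiplication by $x_1^n$ gives an isomorphism of right modules $B/x_1B\cong x_1^nB/x_1^{n+1}B$. So every factor is isomorphic to $B_{\{1\}}$, of Krull dimension $r-1$ by induction, and the definition rules out $\operatorname{Kdim}B\le r-1$.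

For a submodule $X$ of a Noetherian module $Y$ one has $\operatorname{Kdim}Y=\max\{\operatorname{Kdim}X,\operatorname{Kdim}Y/X\}$. Since $M$ is a finite direct sum of factor modules of $B$, this gives $\operatorname{Kdim}M\le r$ and then $\operatorname{Kdim}R=r$.
\end{proof}

The normal elements that make $\operatorname{Kdim}B$ large also produce a long resolution, so $B$ itself does not answer the question.

\begin{proposition}\label{prop:Bfails}
The left $B$-module $k=B_{[r]}$ has projective dimension $r$. Hence $\operatorname{lFPD}(B)\ge r=\operatorname{Kdim}B$.
\end{proposition}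

\begin{proof}
Grade $B$ by total degree, and let $X(-1)$ denote a graded module $X$ with all degrees raised by $1$. We show by induction on $|S|$ that $B_S$ has a graded free resolution $F_\bullet$ of length $|S|$, with $F_{|S|}\ne0$ and each $F_j$ generated in degree $j$. For $i\notin S$, right multiplication by $x_i$ is an injective degree-preserving map $B_S(-1)\to B_S$ with cokernel $B_{S\cup\{i\}}$. Lift it to a degree-preserving chain map $F_\bullet(-1)\to F_\bullet$. The mapping cone resolves $B_{S\cup\{i\}}$, and its $j$th term $F_j\oplus F_{j-1}(-1)$ is generated in degree $j$. For $S=[r]$ the space $k\otimes_BF_j$ lies in degree $j$, so the differentials of $k\otimes_BF_\bullet$ vanish and $\operatorname{Tor}^B_r(k,k)=k\otimes_BF_r\ne0$.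
\end{proof}

\section{Quantum tori with independent parameters}\label{sec:tori}

\subsection{Localization}
We recall Ore localization. Let $A$ be a domain and $C\subseteq A\setminus\{0\}$ a multiplicatively closed set containing $1$. It is an \emph{Ore set} if for all $c\in C$ and $a\in A$ there are $c',c''\in C$ and $a',a''\in A$ with $c'a=a'c$ and $ac''=ca''$. Then $A$ is a subring of a ring $Q$ in which the elements of $C$ are invertible and every element has both forms $c^{-1}a$ and $a'c'^{-1}$. The ring $Q$ is flat over $A$ on both sides. For a left $A$-module $W$, every element of $Q\otimes_AW$ has the form $c^{-1}\otimes w$, and the kernel of $W\to Q\otimes_AW$ consists of the elements killed by some $c\in C$; likewise for right modules. If $A$ is Noetherian, then $A\setminus\{0\}$ is an Ore set, $Q$ is a division ring, and finitely many nonzero elements of $A$ have a common nonzero left multiple.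

For $S\subseteq[r]$ let $z_S=\prod_{i\notin S}x_i\in B_S$. It is normal and nonzero, so its powers form an Ore set; let $P_S=B_S[z_S^{-1}]$. In this section $S$ is fixed, $s=r-|S|$, the variables of $B_S$ are renumbered $x_1,\dots,x_s$, and $P=P_S$. Inverting $z_S$ inverts each $x_i$, so $P$ is the \emph{quantum torus} with $k$-basis $x^w=x_1^{w_1}\cdots x_s^{w_s}$, $w\in\mathbb Z^s$. It is an iterated skew Laurent extension of $k$, so it is a Noetherian domain with $\operatorname{gldim}P\le s$ by \eqref{eq:skew}. We have $x^ux^v\in k^*x^{u+v}$ and
\[
x^ux^v=\lambda(u,v)\,x^vx^u,\qquad \lambda(u,v)=\prod_{i<j}q_{ij}^{\,u_iv_j-u_jv_i}.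
\]
The function $\lambda$ is multiplicative in each argument and $\lambda(u,u)=1$, so it induces a homomorphism $\tilde\lambda\colon\Lambda^2\mathbb Z^s\to k^*$, $u\wedge v\mapsto\lambda(u,v)$. It sends the standard basis of $\Lambda^2\mathbb Z^s$ to the $q_{ij}$, $i<j$. So independence of the parameters says exactly that $\tilde\lambda$ is injective.

\begin{proposition}[cf.\ \cite{MP}]\label{prop:torus}
Every finitely generated right $P$-module has projective dimension at most $1$.
\end{proposition}

We shall show that $W=\operatorname{Ext}^j_P(N,P)$ vanishes for $j\ge2$. The virtue of $W$ is that it dies under every localization that lowers the global dimension below $j$, so it is a very small module; a determinant then shows that so small a module is zero. The localizations are indexed by the \emph{pure} subgroups $H\subseteq\mathbb Z^s$, those with $\mathbb Z^s/H$ torsion-free and hence free. For such $H$, of rank $t$, put $n=s-t$, choose $v_1,\dots,v_n\in\mathbb Z^s$ that map to a basis of $\mathbb Z^s/H$, and let $y_i=x^{v_i}$. The subring $P_H=\bigoplus_{w\in H}kx^w$ is a quantum torus of rank $t$, hence a Noetherian domain; let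 $D_H$ be its division ring of fractions. Conjugation by $x^u$ multiplies $x^w$ by $\lambda(u,w)$, so it preserves $P_H$, and $P=\bigoplus_{l\in\mathbb Z^n}P_H\,y_1^{l_1}\cdots y_n^{l_n}$.

\begin{lemma}\label{lem:loc}
Let $H$ be pure of rank $t=s-n$.
\begin{enumerate}
\item[(a)] $P_H\setminus\{0\}$ is an Ore set in $P$. The ring of fractions is $Q_H=\bigoplus_{l\in\mathbb Z^n}D_H\,y_1^{l_1}\cdots y_n^{l_n}$, every $x^u$ satisfies $x^uD_Hx^{-u}=D_H$, and $\operatorname{gldim}Q_H\le n$.
\item[(b)] If $N$ is a finitely generated right $P$-module and $j>n$, then $Q_H\otimes_P\operatorname{Ext}^j_P(N,P)=0$.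
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $0\ne c\in P_H$ and $p=\sum_ip_ix^{w_i}$ with $p_i\in P_H$. Put $c_i=x^{w_i}c\,x^{-w_i}\in P_H\setminus\{0\}$. In $P_H$ there are $d_i\ne0$ with $d_ip_i\in P_Hc_i$; let $c'\ne0$ be a common left multiple of the $d_i$, and write $c'p_i=p_i'c_i$. Then $c'p=\sum_ip_i'c_ix^{w_i}=\bigl(\sum_ip_i'x^{w_i}\bigr)c$. The same argument in $P^{\mathrm{op}}$ gives the other Ore condition. The elements of $Q_H$ are the fractions $c^{-1}p$, so $Q_H=D_H\otimes_{P_H}P$, which is the stated decomposition. Conjugation by $x^u$ preserves $P_H$ and hence $D_H$. Conjugation by $y_{i+1}$ also multiplies $y_1,\dots,y_i$ by scalars, so adjoining $y_1^{\pm1},\dots,y_n^{\pm1}$ in turn presents $Q_H$ as an iterated skew Laurent extension of the division ring $D_H$. Now apply \eqref{eq:skew}.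

(b) Write $Q=Q_H$, and let $F_\bullet\to N$ be a resolution by finitely generated free right $P$-modules. Then
\[
Q\otimes_P\operatorname{Hom}_P(F_\bullet,P)\cong\operatorname{Hom}_P(F_\bullet,Q)\cong\operatorname{Hom}_Q(F_\bullet\otimes_PQ,Q).
\]
As $Q$ is flat as a right $P$-module, the $j$th cohomology on the left is $Q\otimes_P\operatorname{Ext}^j_P(N,P)$. As $Q$ is flat as a left $P$-module, $F_\bullet\otimes_PQ$ is a free resolution of $N\otimes_PQ$, and the cohomology on the right is $\operatorname{Ext}^j_Q(N\otimes_PQ,Q)$. This vanishes for $j>n\ge\operatorname{gldim}Q$.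
\end{proof}

\subsection{Rank two}
Let $s=2$, with $x=x_1$, $y=x_2$, $xy=qyx$; independence means that $q$ is not a root of unity. Let $W=\operatorname{Ext}^2_P(N,P)$, a finitely generated left $P$-module. Lemma~\ref{lem:loc}(b) for the two coordinate axes of $\mathbb Z^2$ says that each $w\in W$ is killed by a nonzero element of $k[x^{\pm1}]$ and by a nonzero element of $k[y^{\pm1}]$. So $k[x^{\pm1}]w$ is spanned by finitely many $u_1,\dots,u_p$, and $Pw=\sum_ik[y^{\pm1}]u_i$ is finite-dimensional. Hence $m=\dim_kW<\infty$. Now $x$ and $y$ act on $W$ as invertible linear maps with $xy=qyx$, and taking determinants gives $q^m=1$. Thus $m=0$.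

In higher rank, Lemma~\ref{lem:loc}(b) applies only to subgroups of rank at least $s-1$, and it does not make $W$ finite-dimensional over $k$. The remedy is to localize as far as possible without killing $W$. The result is finite-dimensional over a division ring $D_H$, and two monomials outside $P_H$ act on it as $x$ and $y$ did, but only semilinearly.

\subsection{The general case}

\begin{lemma}\label{lem:findim}
Let $H$ be pure, let $W$ be a finitely generated left $P$-module, and suppose that $Q_{H_i}\otimes_PW=0$ for the pure subgroups $H_i=H\oplus\mathbb Zv_i$, $1\le i\le n$. Then $V=Q_H\otimes_PW$ is finite-dimensional over $D=D_H$.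
\end{lemma}

\begin{proof}
Fix $i$ and put $y=y_i$. We claim that $\sum_{l\in\mathbb Z}Dy^lu$ is finite-dimensional for each $u\in V$. Write $u=c^{-1}w$ with $0\ne c\in P_H$ and $w$ the image of an element of $W$. Then $Dy^lu=y^lDu=y^lDw=Dy^lw$, so we may take $u=w$. By hypothesis $w$ is killed by a nonzero element of $P_{H_i}$, say $g=\sum_{l=a}^bg_ly^l$ with $g_l\in P_H$ and $g_a,g_b\ne0$. Multiplying $gw=0$ by $y^e$ gives
\[
\sum_{l=a}^b\bigl(y^eg_ly^{-e}\bigr)\,y^{e+l}w=0\qquad(e\in\mathbb Z),
\]
and the coefficients for $l=a$ and $l=b$ are invertible in $D$. Let $E=\sum_{l=a}^{b-1}Dy^lw$. Taking $e=0,1,2,\dots$ in turn shows $y^{e+b}w\in E$, and taking $e=-1,-2,\dots$ shows $y^{e+a}w\in E$. This proves the claim.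

Let $U_0$ be the $D$-span of a finite generating set of the $Q_H$-module $V$, and put $U_i=\sum_{l\in\mathbb Z}y_i^{\,l}U_{i-1}$. If $u_1,\dots,u_p$ span $U_{i-1}$ over $D$, then $U_i=\sum_{j}\sum_lDy_i^{\,l}u_j$ is finite-dimensional by the claim. The $y_i$ commute up to scalars and normalize $D$, so $Q_H=\sum_ly_n^{l_n}\cdots y_1^{l_1}D$ and $U_n=V$.
\end{proof}

To repeat the determinant argument over $D$ we use the \emph{Dieudonn\'e determinant}. For a division ring $D$ and $m\ge1$, the group $GL_m(D)$ is generated by the elementary matrices $I+dE_{ij}$ $(i\ne j)$ and the invertible diagonal matrices, and there is a homomorphism $\det\colon GL_m(D)\to D^*/[D^*,D^*]$ that sends elementary matrices to $1$ and $\operatorname{diag}(d_1,\dots,d_m)$ to the class of $d_1\cdots d_m$. The difficulty is that the target is hard to control: we must decide which scalars lie in $[D^*,D^*]$, and how the twisting automorphisms act. Passing to leading terms reduces both questions to the group of monomials.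

\begin{lemma}\label{lem:det}
Let $H$ be pure of rank $t\le s-2$. Then no nonzero left $Q_H$-module is finite-dimensional over $D=D_H$.
\end{lemma}

\begin{proof}
Let $V$ be a left $Q_H$-module with $D$-basis $e_1,\dots,e_m$, where $1\le m<\infty$. Put $u=v_1$ and $v=v_2$, and let $\alpha(d)=x^udx^{-u}$ and $\beta(d)=x^vdx^{-v}$ be the induced automorphisms of $D$. Write $x^ue_i=\sum_jX_{ij}e_j$ and $x^ve_i=\sum_jY_{ij}e_j$. Since $x^u$ acts bijectively and $x^ud=\alpha(d)x^u$, the $x^ue_i$ form a basis, so $X\in GL_m(D)$; in the same way $Y\in GL_m(D)$. We have $x^ux^ve_i=\sum_j\alpha(Y_{ij})x^ue_j=\sum_{j,l}\alpha(Y_{ij})X_{jl}e_l$, and $x^vx^ue_i=\sum_{j,l}\beta(X_{ij})Y_{jl}e_l$. Therefore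
\begin{equation}\label{eq:matrix}
\alpha(Y)\,X=\lambda(u,v)\,\beta(X)\,Y .
\end{equation}

\emph{Leading terms.} Let $G=\{cx^w:c\in k^*,\ w\in H\}$, a group with a homomorphism $\deg\colon G\to H$, $cx^w\mapsto w$, whose kernel $k^*$ is central. Order $H\cong\mathbb Z^t$ lexicographically; this total order is compatible with addition. So the map $\operatorname{lt}\colon P_H\setminus\{0\}\to G$ that takes the term of largest degree is multiplicative. It extends to $D^*$ by $\operatorname{lt}(c^{-1}p)=\operatorname{lt}(c)^{-1}\operatorname{lt}(p)$. This is well defined, since two fractions for one element can be brought to a common denominator and $\operatorname{lt}(ac)^{-1}\operatorname{lt}(ap)=\operatorname{lt}(c)^{-1}\operatorname{lt}(p)$. It is multiplicative: given $c^{-1}p$ and $c'^{-1}p'$, choose $a,b\neq0$ with $ap=bc'$; then the product is $(ac)^{-1}bp'$, and $\operatorname{lt}(a)^{-1}\operatorname{lt}(b)=\operatorname{lt}(p)\operatorname{lt}(c')^{-1}$. Finally,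
\begin{equation}\label{eq:lt}
\operatorname{lt}(\alpha(d))=\lambda\bigl(u,\deg\operatorname{lt}(d)\bigr)\operatorname{lt}(d)\qquad(d\in D^*),
\end{equation}
because both sides are homomorphisms $D^*\to G$, and they agree on $P_H\setminus\{0\}$, where $\alpha$ multiplies each $x^w$ by $\lambda(u,w)$.

\emph{A determinant with values in monomials.} The commutator of $cx^w$ and $c'x^{w'}$ is the scalar $\lambda(w,w')$, so $[G,G]=\tilde\lambda(\Gamma)\subseteq k^*$, where $\Gamma\subseteq\Lambda^2\mathbb Z^s$ is the subgroup generated by all $w\wedge w'$ with $w,w'\in H$. Let $\bar G=G/[G,G]$; the map $\deg$ descends to $\bar G$. Composing $\det$ with the map $D^*/[D^*,D^*]\to\bar G$ induced by $\operatorname{lt}$, we obtain a homomorphism $\delta\colon GL_m(D)\to\bar G$. It satisfies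
\[
\delta(\alpha(Z))=\lambda\bigl(u,\deg\delta(Z)\bigr)\,\delta(Z)\qquad(Z\in GL_m(D)),
\]
because both sides are homomorphisms to the abelian group $\bar G$, both are trivial on elementary matrices, and they agree on diagonal matrices by \eqref{eq:lt}. The same holds with $(\beta,v)$ in place of $(\alpha,u)$. Let $w_X,w_Y\in H$ be the degrees of $\delta(X),\delta(Y)$. Applying $\delta$ to \eqref{eq:matrix} gives
\[
\lambda(u,w_Y)\,\delta(Y)\delta(X)=\lambda(u,v)^m\,\lambda(v,w_X)\,\delta(X)\delta(Y)\quad\text{in }\bar G .
\]
Cancelling, we get $\lambda(u,v)^m\lambda(v,w_X)\lambda(u,w_Y)^{-1}\in\tilde\lambda(\Gamma)$. Since $\tilde\lambda$ is injective,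
\[
m\,u\wedge v+v\wedge w_X-u\wedge w_Y\in\Gamma .
\]
Under the map $\Lambda^2\mathbb Z^s\to\Lambda^2(\mathbb Z^s/H)$ the group $\Gamma$ and the last two terms go to $0$, so $m\,\bar u\wedge\bar v=0$. But $\bar u,\bar v$ are part of a basis of $\mathbb Z^s/H$, so $\bar u\wedge\bar v$ is part of a basis of the free group $\Lambda^2(\mathbb Z^s/H)$. This contradicts $m\ge1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:torus}]
Let $N$ be finitely generated, and suppose that $j=\operatorname{pd}_PN\ge2$; it is finite since $\operatorname{gldim}P\le s$. Then $W=\operatorname{Ext}^j_P(N,P)$ is nonzero. Indeed, $\operatorname{Ext}^j_P(N,X)\ne0$ for some $X$; since $\operatorname{Ext}^{j+1}_P(N,-)=0$, we may replace $X$ by a free module mapping onto it; and $\operatorname{Ext}^j_P(N,-)$ commutes with direct sums, because $N$ has a resolution by finitely generated free modules. The same resolution shows that $W$ is a finitely generated left $P$-module.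

For $H=0$ we have $Q_H\otimes_PW=W\ne0$. Choose a pure $H$ of largest rank $t$ with $V=Q_H\otimes_PW\ne0$. By Lemma~\ref{lem:loc}(b), $s-t\ge j\ge2$. By maximality of $t$, Lemma~\ref{lem:findim} applies, so $V$ is finite-dimensional over $D_H$. This contradicts Lemma~\ref{lem:det}.
\end{proof}

\begin{remark}
It is not enough that no $q_{ij}$ is a root of unity. Suppose $\lambda(u,v)=1$ for linearly independent $u,v\in\mathbb Z^s$; for example, if $q_{12}=q_{13}$, then $x_1$ commutes with $x_2x_3^{-1}$. Then $A=k[(x^u)^{\pm1},(x^v)^{\pm1}]$ is a commutative Laurent polynomial ring in two variables. Decomposing $\mathbb Z^s$ into cosets of $\mathbb Zu+\mathbb Zv$ shows that $P$ is free over $A$ on each side and that $A$ is a direct summand of $P$ as an $A$-bimodule. For $\mathfrak m=(x^u-1,x^v-1)$ and $N=(A/\mathfrak m)\otimes_AP$ we get $\operatorname{pd}_PN\ge\operatorname{pd}_AN\ge\operatorname{pd}_A(A/\mathfrak m)=2$.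
\end{remark}

\section{Modules of finite flat dimension}\label{sec:flat}

We write $\operatorname{Tor}_j$ for $\operatorname{Tor}^R_j$. For a left module $L$, recall that $\operatorname{fd}L$ is the largest $n$ with $\operatorname{Tor}_n(-,L)\ne0$, and that $\operatorname{Tor}_j(-,L)$ commutes with direct sums and direct limits. If a right module $N$ has a finite filtration whose factors are annihilated by $\operatorname{Tor}_j(-,L)$, then $\operatorname{Tor}_j(N,L)=0$, by the long exact sequence.

\subsection{The effect of the ideal $M$}

\begin{example}
For $r=1$ we have $B=k[x]$, $M=k$ and $R=k[x,\eta]/(x\eta,\eta^2)$. The kernel of $R\to k$ is $xR\oplus\eta R$, with $xR=xk[x]\cong B$ and $\eta R\cong k$. So the module $k$ reappears as a summand of its own first syzygy, and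
\[
\operatorname{Tor}_{j+1}(k,L)\cong\operatorname{Tor}_j(B,L)\oplus\operatorname{Tor}_j(k,L)\qquad(j\ge1).
\]
If $\operatorname{fd}L<\infty$, the left side is zero for large $j$, and descending induction gives $\operatorname{Tor}_j(k,L)=\operatorname{Tor}_j(B,L)=0$ for all $j\ge1$. In particular $L=k$, which has projective dimension $1$ over $B$, has infinite flat dimension over $R$, since $\operatorname{Tor}_1(k,k)$ is the two-dimensional space $(x,\eta)/(x,\eta)^2$.
\end{example}

For $r\ge2$ the variables $x_i$ do not kill $M$, and the kernel of $R\to B_{\{i\}}$ is not $x_iR\oplus M$. The element that does kill $M$ is $z$. So we use $B/zB$; it is not a summand of $M$, but it is filtered by summands of $M$.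

\begin{lemma}\label{lem:tor}
Let $L$ be a left $R$-module with $\operatorname{fd}L<\infty$. Then $\operatorname{Tor}_j(B_S,L)=0$ for all $j\ge1$ and all $S\subseteq[r]$, including $S=\emptyset$.
\end{lemma}

\begin{proof}
Since $zM=0$, the right ideal $zR$ equals $\{(zb,0):b\in B\}$, and $b\mapsto(zb,0)$ is an isomorphism of right $R$-modules $B\to zR$. The kernel of $R\to B/zB$ is therefore $zR\oplus M\cong B\oplus M=\bigoplus_{S\subseteq[r]}B_S$. As $R$ is flat,
\begin{equation}\label{eq:shift}
\operatorname{Tor}_{j+1}(B/zB,L)\cong\bigoplus_{S\subseteq[r]}\operatorname{Tor}_j(B_S,L)\qquad(j\ge1).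
\end{equation}
In the chain $B\supset x_1B\supset x_1x_2B\supset\cdots\supset zB$, left multiplication by $x_1\cdots x_{i-1}$ identifies $B/x_iB=B_{\{i\}}$ with the $i$th factor. So if $\operatorname{Tor}_{j+1}(B_S,L)=0$ for all $S$, then $\operatorname{Tor}_{j+1}(B/zB,L)=0$, and \eqref{eq:shift} gives $\operatorname{Tor}_j(B_S,L)=0$ for all $S$. The descending induction starts at any $j+1>\operatorname{fd}L$.
\end{proof}

Only the summands $B_{\{i\}}$ of $M$ drive this induction. The summands with $|S|\ge2$ are there to receive its conclusion. Without them, the sequences $0\to B_S\to B_S\to B_{S\cup\{i\}}\to0$ would give the vanishing of $\operatorname{Tor}_j(B_S,L)$ for nonempty $S$ only in the range $j\ge|S|$, while the next proof needs it for $j\ge1$.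

\subsection{Filtering by strata}
Lemma~\ref{lem:tor} controls the rings $B_S$, hence the projective modules over the tori $P_S$, and Proposition~\ref{prop:torus} says that every finitely generated $P_S$-module is one step away from these. A module over $B_S$ has a part that embeds in a $P_S$-module and a part supported on smaller strata, and we induct.

\begin{proposition}\label{prop:flat}
Let $L$ be a left $R$-module with $\operatorname{fd}L<\infty$. Then $\operatorname{fd}L\le1$.
\end{proposition}

\begin{proof}
Suppose that $n=\operatorname{fd}L$ satisfies $2\le n<\infty$. Since $\operatorname{Tor}_{n+1}(-,L)=0$, the functor $\operatorname{Tor}_n(-,L)$ preserves injections. We prove by descending induction on $|S|$ that $\operatorname{Tor}_n(N,L)=0$ for every finitely generated right $B_S$-module $N$. Let $T$ be the kernel of $N\to N'=N\otimes_{B_S}P_S$, that is, the set of elements killed by a power of $z_S$. It suffices to treat $T$ and $N/T$.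

\emph{The module $T$.} If $S=[r]$, then $z_S=1$ and $T=0$; this starts the induction. In general $T$ is finitely generated and $z_S$ is normal, so $Tz_S^m=0$ for some $m$. Write $z_S^m=x_{i_1}x_{i_2}\cdots x_{i_p}$ with all $i_a\notin S$. By normality the subgroups $T_a=Tx_{i_1}\cdots x_{i_a}$ are submodules, and $T=T_0\supseteq T_1\supseteq\cdots\supseteq T_p=0$. The factor $T_{a-1}/T_a$ is finitely generated and killed by $x_{i_a}$, so it is a finitely generated module over $B_{S\cup\{i_a\}}$. By induction $\operatorname{Tor}_n(T,L)=0$.

\emph{The module $N/T$.} As a right $B_S$-module, $P_S$ is the union of the ascending chain of submodules $z_S^{-m}B_S\cong B_S$. Lemma~\ref{lem:tor} gives $\operatorname{Tor}_j(P_S,L)=0$ for $j\ge1$, and hence $\operatorname{Tor}_j(Q,L)=0$ for $j\ge1$ and every projective right $P_S$-module $Q$. By Proposition~\ref{prop:torus} there is an exact sequence $0\to Q_1\to Q_0\to N'\to0$ with $Q_0,Q_1$ projective over $P_S$. In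
\[
\operatorname{Tor}_n(Q_0,L)\to\operatorname{Tor}_n(N',L)\to\operatorname{Tor}_{n-1}(Q_1,L)
\]
the outer terms vanish because $n-1\ge1$. So $\operatorname{Tor}_n(N',L)=0$, and since $N/T$ embeds in $N'$, also $\operatorname{Tor}_n(N/T,L)=0$.

The case $S=\emptyset$ covers all finitely generated right $B$-modules. If $N$ is a finitely generated right $R$-module, then $NM$ and $N/NM$ are finitely generated and killed by $M$, so $\operatorname{Tor}_n(N,L)=0$. Every right $R$-module is the direct limit of its finitely generated submodules, so $\operatorname{Tor}_n(-,L)=0$, contrary to $\operatorname{fd}L=n$.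
\end{proof}

\begin{remark}
Lemma~\ref{lem:tor} holds for arbitrary parameters; independence enters only through Proposition~\ref{prop:torus}. If all $q_{ij}$ equal $1$, then $R$ is commutative and $P_\emptyset=R[z^{-1}]$ is a Laurent polynomial ring, flat over $R$. The module $L=P_\emptyset/(x_1-1,\dots,x_r-1)$ has $\operatorname{fd}_RL\le\operatorname{fd}_{P_\emptyset}L=r$ and $\operatorname{Tor}^R_r(L,L)=\operatorname{Tor}^{P_\emptyset}_r(L,L)\ne0$. So the points of the largest stratum do not see $M$ and keep flat dimension $r$, in agreement with $\operatorname{FPD}=\operatorname{Kdim}$.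
\end{remark}

\section{From flat to projective dimension}\label{sec:countable}

This is the only place where countability is used. We need two tools. The first is Auslander's lemma \cite[Prop.~3]{Aus}: if a module $X$ is the union of a well-ordered chain of submodules $X_\alpha$ with $X_0=0$, with $X_\gamma=\bigcup_{\alpha<\gamma}X_\alpha$ for limit ordinals $\gamma$, and with $\operatorname{pd}(X_{\alpha+1}/X_\alpha)\le n$ for all $\alpha$, then $\operatorname{pd}X\le n$. The second is the following.

\begin{lemma}\label{lem:telescope}
Let $F_0\xrightarrow{\phi_0}F_1\xrightarrow{\phi_1}\cdots$ be maps of modules over any ring, and define $d(y)=y-\phi_i(y)$ for $y\in F_i$. Then $0\to\bigoplus_iF_i\xrightarrow{d}\bigoplus_iF_i\to\varinjlim F_i\to0$ is exact. If all $F_i$ are projective, then $\operatorname{pd}\varinjlim F_i\le1$.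
\end{lemma}

\begin{proof}
The cokernel of $d$ is the direct limit by construction. If $y=(y_i)\ne0$ and $i$ is least with $y_i\ne0$, then the $i$th component of $d(y)$ is $y_i$; so $d$ is injective.
\end{proof}

The next lemma is well known; we include the proof.

\begin{lemma}\label{lem:countable}
Over a countable ring $A$, every flat left module $F$ has $\operatorname{pd}F\le1$.
\end{lemma}

\begin{proof}
\emph{Step 1: $F$ countable.} The equational criterion for flatness says that if $\sum_ia_ig_i=0$ with $a_i\in A$ and $g_i\in F$, then $g_i=\sum_jb_{ij}h_j$ for finitely many $h_j\in F$ and $b_{ij}\in A$ with $\sum_ia_ib_{ij}=0$ for all $j$. In other words, if $\psi\colon F'\to F$ is a map from a finitely generated free module and $y\in\ker\psi$, then $\psi$ factors as $F'\to F''\to F$ with $F''$ finitely generated free and $y\mapsto0$ in $F''$. By repetition, finitely many $y$ can be killed at once.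

List $F=\{g_0,g_1,\dots\}$. We build finitely generated free modules $F_0\to F_1\to\cdots$ with compatible maps $\psi_i\colon F_i\to F$, starting from $F_0=0$. When $\psi_i$ is defined, list its countable kernel as $y_{i0},y_{i1},\dots$. Given $\psi_n$, factor it through an $F''$ in which the images of all $y_{il}$ with $i,l\le n$ vanish, and let $F_{n+1}=F''\oplus A$, with $1\in A$ sent to $g_n$. The induced map $\varinjlim F_i\to F$ is surjective because each $g_n$ is in the image of $\psi_{n+1}$, and injective because $y_{il}$ dies in $F_{\max(i,l)+1}$. Lemma~\ref{lem:telescope} gives $\operatorname{pd}F\le1$.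

\emph{Step 2: every element $g$ of a flat module $G$ lies in a countable submodule $E$ with $E$ and $G/E$ flat.} Let $E_0=Ag$. Given the countable submodule $E_n$, for each of the countably many pairs $(I,y)$ with $I$ a finitely generated right ideal and $y\in E_n\cap IG$ choose an expression $y=\sum_ia_ih_i$ with $a_i\in I$, $h_i\in G$, and let $E_{n+1}$ be generated by $E_n$ and all these $h_i$. Then $E=\bigcup_nE_n$ is countable and $E\cap IG=IE$ for all such $I$. Since $G$ is flat, $\operatorname{Tor}^A_1(A/I,G/E)$ is the kernel of $E/IE\to G/IG$, which is $(E\cap IG)/IE=0$. A module is flat if $\operatorname{Tor}^A_1(A/I,-)$ vanishes on it for all finitely generated right ideals $I$, so $G/E$ is flat. Then $\operatorname{Tor}^A_1(-,E)\cong\operatorname{Tor}^A_2(-,G/E)=0$, so $E$ is flat.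

\emph{Step 3: $F$ arbitrary.} Well-order $F=\{g_\alpha:\alpha<\kappa\}$. We define submodules $F_\alpha$, $\alpha\le\kappa$, with $F/F_\alpha$ flat. Put $F_0=0$. Given $F_\alpha$, let $F_{\alpha+1}/F_\alpha$ be the submodule of $F/F_\alpha$ that Step~2 provides for the image of $g_\alpha$. At a limit ordinal $\gamma$ take the union; then $F/F_\gamma=\varinjlim_{\alpha<\gamma}F/F_\alpha$ is flat. We have $F_\kappa=F$, and each $F_{\alpha+1}/F_\alpha$ is countable and flat. Step~1 and Auslander's lemma finish the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, except the equality in \textup{(c)}]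
Part (a) is Proposition~\ref{prop:Kdim}, and (b) is Proposition~\ref{prop:flat} applied to $R$ and $R^{\mathrm{op}}$. Let $L$ be a left $R$-module with $\operatorname{pd}L<\infty$. Then $\operatorname{fd}L\le\operatorname{pd}L<\infty$, so $\operatorname{fd}L\le1$. In an exact sequence $0\to K\to Q\to L\to0$ with $Q$ projective, $K$ is therefore flat. By Lemma~\ref{lem:countable}, $\operatorname{pd}K\le1$, so $\operatorname{pd}L\le2$. Thus $\operatorname{lFPD}(R)\le2$, and $\operatorname{rFPD}(R)=\operatorname{lFPD}(R^{\mathrm{op}})\le2$.
\end{proof}

This already answers the question: $\operatorname{lFPD}(R_r)\le2<r=\operatorname{Kdim}(R_r)$ for $r\ge3$.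

\section{Lower bounds from countable direct limits}\label{sec:lower}

The remaining statements need modules of finite projective dimension whose projective dimension is not too small. They come from one construction. Let $A$ be a ring and $a_0,a_1,\dots\in A$. Let $T$ be the direct limit of the left $A$-modules $A\xrightarrow{\cdot a_0}A\xrightarrow{\cdot a_1}\cdots$, where $\cdot a$ is right multiplication by $a$. Lemma~\ref{lem:telescope} gives the free resolution
\begin{equation}\label{eq:res}
0\to\bigoplus_{m\ge0}A\varepsilon_m\xrightarrow{d}\bigoplus_{m\ge0}A\varepsilon_m\to T\to0,\qquad d(\varepsilon_m)=\varepsilon_m-a_m\varepsilon_{m+1}.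
\end{equation}
For a left module $F$, identify a map $\phi\colon\bigoplus_mA\varepsilon_m\to F$ with the sequence $(\phi(\varepsilon_m))_m\in\prod_mF$. Then
\begin{equation}\label{eq:ext}
\operatorname{Ext}^1_A(T,F)=\prod_{m\ge0}F\Big/\bigl\{(u_m-a_mu_{m+1})_m : (u_m)_m\in\textstyle\prod_mF\bigr\}.
\end{equation}
We take $F=\bigoplus_{m\ge0}Ae_m$ free of countable rank and test on the sequence $(e_m)_m$. The point is that the single element $u_0\in F$ has only finitely many nonzero coordinates. The simplest use of this is the case of finitistic dimension zero.

\subsection{Finitistic dimension zero}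
That the projectivity of all the modules $T$ makes a ring left perfect is contained in \cite[Theorem~P and its proof]{Bass}. For a Noetherian ring we can reach the Artinian conclusion directly.

\begin{proof}[Proof of Theorem~\ref{thm:pairs}\textup{(b)}]
First, $R$ has the descending chain condition on principal right ideals. Let $R=b_0R\supseteq b_1R\supseteq\cdots$ with $b_0=1$, and write $b_{m+1}=b_ma_m$. The module $T$ has $\operatorname{pd}T\le1$, so it is projective because $\operatorname{lFPD}(R)=0$. By \eqref{eq:ext} there are $u_m\in F$ with $e_m=u_m-a_mu_{m+1}$ for all $m$. Multiply on the left by $b_m$ and sum over $0\le m\le N$: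
\[
\sum_{m=0}^Nb_me_m=u_0-b_{N+1}u_{N+1}.
\]
For large $N$ the $N$th coordinate of $u_0$ is zero, and comparing $N$th coordinates gives $b_N\in b_{N+1}R$. So the chain is eventually constant.

Next, for every right ideal $I\ne R$ the module $R/I$ has a simple submodule. Choose $aR$ minimal among the principal right ideals not contained in $I$. If $b=ac+y\in aR+I$ with $y\in I$ and $b\notin I$, then $ac\notin I$, so $acR=aR$ and $a\in bR+I$. Hence $(aR+I)/I$ is simple.

Since $R$ is right Noetherian, there is a right ideal $I$ maximal among those of finite length, and the last paragraph forces $I=R$. So $R$ is right Artinian. Then the Jacobson radical $J$ is nilpotent and $R/J$ is semisimple. Each $J^i/J^{i+1}$ is a finitely generated left $R/J$-module and so has finite length. Thus $R$ is left Artinian as well.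
\end{proof}

\subsection{A module of projective dimension two}
By Proposition~\ref{prop:flat} and Lemma~\ref{lem:countable}, a module of projective dimension $2$ over $R=R_r$ has flat dimension exactly $1$, and its first syzygy is flat but not projective. It is natural to try a cokernel of an injective map between flat modules. The flat module at hand is the torus $P=P_\emptyset=B[z^{-1}]$.

\begin{proposition}\label{prop:two}
Let $r\ge2$ and $f=1+x_1$. The left $R$-module $L=P/Pf$ has projective dimension $2$.
\end{proposition}

\begin{proof}
Take $A=R$ and $a_m=z$ for all $m$. The maps $R\varepsilon_m\to P$, $\varepsilon_m\mapsto z^{-m}$, are compatible with $\varepsilon_m\mapsto z\varepsilon_{m+1}$. They are jointly surjective since $P=\bigcup_mBz^{-m}$, and the kernel $M\varepsilon_m$ dies at the next stage since $Mz=0$. So $T=P$, and \eqref{eq:res} shows $\operatorname{pd}_RP\le1$. As $P$ is a domain, $0\to P\xrightarrow{\cdot f}P\to L\to0$ is exact. Hence $\operatorname{pd}_RL\le2$, and $\operatorname{Ext}^2_R(L,F)$ is the cokernel of the map $f^*$ induced by $\cdot f$ on $\operatorname{Ext}^1_R(P,F)$. We show that $f^*$ is not surjective.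

Put $f_m=z^{-m}fz^m$. It has the form $1+c_mx_1$ with $c_m\in k^*$, so it lies in $B\subseteq R$, and
\[
f_mz^{-m}=z^{-m}f,\qquad f_mz=zf_{m+1},\qquad z^mf_m=fz^m .
\]
Let $\rho(\varepsilon_m)=f_m\varepsilon_m$. The first identity says that $\rho$ on the middle term of \eqref{eq:res} lifts $\cdot f$. The second gives $d\rho(\varepsilon_m)=f_m\varepsilon_m-f_mz\varepsilon_{m+1}=\rho d(\varepsilon_m)$. So in the description \eqref{eq:ext}, $f^*$ is induced by $(p_m)_m\mapsto(f_mp_m)_m$.

Suppose $f^*$ is surjective. Then there are $p_m,u_m\in F$ with $e_m=f_mp_m+u_m-zu_{m+1}$ for all $m$. Multiply on the left by $z^m$, use the third identity, and sum over $0\le m\le N$: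
\[
\sum_{m=0}^Nz^me_m=f\sum_{m=0}^Nz^mp_m+u_0-z^{N+1}u_{N+1}.
\]
Choose $N$ such that the $N$th coordinate of $u_0$ is zero. Taking $N$th coordinates and mapping to $B=R/M$ gives
\[
z^N=fb+z^{N+1}b'\qquad\text{with }b,b'\in B .
\]
Now $B$ is a free left $k[x_1]$-module on the monomials $x_2^{w_2}\cdots x_r^{w_r}$; compare the coefficients of $x_2^N\cdots x_r^N$. On the left it is $cx_1^N$ with $c\in k^*$. In $fb$ it is $(1+x_1)h$ with $h\in k[x_1]$. In $z^{N+1}b'$ it is zero, because $r\ge2$ and every monomial there has degree at least $N+1$ in $x_2$. So $cx_1^N=(1+x_1)h$ in $k[x_1]$, which fails at $x_1=-1$. Hence $\operatorname{Ext}^2_R(L,F)\ne0$.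
\end{proof}

Applying Proposition~\ref{prop:two} to $R$ and to $R^{\mathrm{op}}$ gives $\operatorname{lFPD}(R)=\operatorname{rFPD}(R)=2$ for $r\ge2$, which completes the proof of Theorem~\ref{thm:main}. The hypothesis $r\ge2$ is needed: $R_1$ is commutative of Krull dimension $1$, so $\operatorname{FPD}(R_1)=1$.

\subsection{All pairs $r\ge d\ge2$}

\begin{proof}[Proof of Theorem~\ref{thm:pairs}\textup{(a)}]
Let $A=\mathbb Q[t_1,\dots,t_d]$. It has global dimension at most $d$ by Hilbert's syzygy theorem, and Propositions~\ref{prop:Kdim} and~\ref{prop:Bfails} with all $q_{ij}=1$ give $\operatorname{Kdim}A=d$ and a module of projective dimension $d$. So $\operatorname{FPD}(A)=d$. A module over the Noetherian ring $R_r\times A$ is a direct sum $X\oplus Y$ of an $R_r$-module and an $A$-module, and its projective dimension and Krull dimension are the maxima of those of $X$ and $Y$. Hence $R_r\times A$ has $\operatorname{lFPD}=\operatorname{rFPD}=\max\{2,d\}=d$ and left and right Krull dimension $\max\{r,d\}=r$.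
\end{proof}

\begin{thebibliography}{9}

\bibitem{Aus} Auslander, Nagoya Math. J. \textbf{9} (1955).

\bibitem{Bass} Bass, \emph{Finitistic dimension and a homological generalization of semi-primary rings}, 1960.

\bibitem{FD} \emph{Finitistic Dimensions of Noetherian Rings}, \texttt{https://core.ac.uk/download/pdf/82595176.pdf}.

\bibitem{MP} McConnell and Pettit, J. London Math. Soc. \textbf{38} (1988).

\bibitem{MR} McConnell and Robson, \emph{Noncommutative Noetherian Rings}.

\end{thebibliography}
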